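\title{A regular two-dimensional lattice-gas model with a unique nonperiodic ground state}

\begin{abstract}
We construct a nearest-neighbor lattice-gas model on $\mathbf Z^2$ that has exactly one translation-invariant ground-state measure, supported on configurations without any period, and in which the energy of a local excitation tends to infinity with its size: an excitation of energy $e$ changes at most $Ce^{\alpha}$ sites. The energy counts the violated matching rules of a Wang tile set that simulates itself and stores every simulated symbol redundantly. The exponent $1/\alpha$ can be taken arbitrarily close to $1/2$, and no two-dimensional finite-range model with a unique nonperiodic ground state admits an exponent above $1/2$. Regular models with a unique nonperiodic ground state exist in every dimension $d\ge2$ and not in dimension one.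
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Models, ground states, regularity}

Let $\tau$ be a finite set of particle types and let $\Omega=\tau^{\mathbf Z^d}$, with the product topology, which is compact and metrizable. For $a\in\mathbf Z^d$ let $(\sigma^aX)(b)=X(b+a)$. Intervals such as $[0,n)$ always denote sets of integers. An \emph{interaction} is a family $\Phi=(\Phi_A)$ of real functions on $\Omega$, indexed by the finite sets $A\subset\mathbf Z^d$, such that
\begin{itemize}
\item[(i)] $\Phi_A(X)$ depends only on the restriction of $X$ to $A$;
\item[(ii)] $\Phi_{A+a}=\Phi_A\circ\sigma^a$ for all $a$ (translation invariance);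
\item[(iii)] $\Phi_A\equiv0$ whenever $\operatorname{diam}A$ exceeds a fixed number $r$ (finite range).
\end{itemize}
The total energy of an infinite configuration is not defined, but energy differences are. Write $\{Y\ne X\}$ for the set of sites at which $X$ and $Y$ differ, and $Y\sim X$ if this set is finite. For $Y\sim X$ the \emph{relative Hamiltonian} is the finite sum
\[
H(Y,X)=\sum_A\bigl(\Phi_A(Y)-\Phi_A(X)\bigr).
\]
A configuration $X$ is a \emph{ground-state configuration} if $H(Y,X)\ge0$ for all $Y\sim X$: no local change lowers the energy. The set $\mathcal G$ of ground-state configurations is translation invariant, because $H(\sigma^aY,\sigma^aX)=H(Y,X)$. It is closed, because the energy cost of overwriting $X$ by a given pattern on a given finite set depends on finitely many coordinates of $X$. A \emph{ground state} is a translation-invariant probability measure $\mu$ on $\Omega$ supported on $\mathcal G$, that is, with $\mu(\mathcal G)=1$.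

A configuration is \emph{periodic} if it is invariant under all translations from a sublattice of finite index in $\mathbf Z^d$, and \emph{nonperiodic} otherwise; so in two dimensions a configuration that is invariant along one direction only is nonperiodic. The model has a \emph{unique nonperiodic ground state} if there is exactly one ground state and it is not supported on periodic configurations. Such a model has no periodic ground-state configuration at all: a periodic configuration has a finite orbit, and if it lies in $\mathcal G$, the uniform measure on its orbit is a ground state.

A ground-state configuration $X$ is \emph{regular} if for every sequence $Y_n\sim X$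
\[
|\{Y_n\ne X\}|\to\infty\quad\text{implies}\quad H(Y_n,X)\to\infty .
\]
A model with a unique ground state $\mu$ is \emph{regular} if every ground-state configuration in the support of $\mu$ is regular. The ground-state condition says that excitations cost a nonnegative energy; regularity says that large excitations cost much. The two extremes are visible in trivial models. For $\Phi\equiv0$ and at least two types, every configuration is a ground-state configuration and none is regular. If one type $t_0$ is preferred, $\Phi_{\{a\}}(X)=0$ for $X(a)=t_0$ and $1$ otherwise, then the constant configuration $X\equiv t_0$ satisfies $H(Y,X)=|\{Y\ne X\}|$, the strongest growth that a finite-range interaction allows.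

This second model is periodic. The following problem is posed in \cite[Open Problem~2]{LGQ}.

\medskip
\noindent\textbf{Problem.} \emph{Construct a two-dimensional regular lattice-gas model with a unique nonperiodic ground state.}
\medskip

The two requirements pull against each other. A nonperiodic ground state is not constant, and then shifting the content of an $n\times n$ square by one lattice step changes a positive fraction of its $n^2$ sites at a cost of order $n$ only (Proposition~\ref{prop:shift}). Moreover, local rules that exclude every period must relate distant regions on all scales, and if the information between two large regions passes through a bounded number of bonds, one may try to cut these bonds and rebuild a whole region at bounded cost. In dimension one nonperiodicity cannot be enforced at all (Proposition~\ref{prop:dim1}). So a negative answer would not be an unreasonable guess. The answer is positive.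

\subsection*{Results}

A \emph{bond} is a pair of nearest neighbors. All our models have $\Phi_A\equiv0$ unless $A$ is a bond, and $\Phi_A\in\{0,1\}$ on bonds. A bond $A$ is \emph{bad} in $X$ if $\Phi_A(X)=1$, and a configuration is \emph{valid} if it has no bad bond.

\begin{theorem}\label{thm:main}
There are a finite set $\tau$ and a nearest-neighbor, translation-invariant interaction on $\tau^{\mathbf Z^2}$ with values in $\{0,1\}$ that has a unique ground state and is regular. No configuration in the support of the ground state has a nonzero period; in particular the unique ground state is nonperiodic. Moreover there are $C,\alpha<\infty$ such that for every $X$ in that support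
\begin{equation}\label{eq:bound}
|\{Y\ne X\}|\le C\,H(Y,X)^{\alpha}\qquad\text{for all }Y\sim X .
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item For every $\gamma\in(0,1/2)$ the model of Theorem~\ref{thm:main} can be chosen so that, for some $c>0$, $H(Y,X)\ge c\,|\{Y\ne X\}|^{\gamma}$ for all $X$ in the support of the ground state and all $Y\sim X$. In no two-dimensional finite-range model with a unique nonperiodic ground state can such a bound hold with $\gamma>1/2$, for any $X$ in the support.
\item In these models every configuration with $e<\infty$ bad bonds differs from exactly one valid configuration at finitely many sites, namely at most $Ce^{\alpha}$ sites. The ground-state configurations with finitely many bad bonds are exactly the valid ones.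
\item Regular finite-range models with a unique nonperiodic ground state exist in every dimension $d\ge2$ and do not exist for $d=1$.
\end{enumerate}
\end{theorem}

The model counts the violated matching rules of a Wang tile set that simulates itself, in the spirit of the fixed-point tilings of Durand, Romashchenko and Shen, with built-in redundancy. Blocks of $N\times N$ tiles behave like single tiles of the same set. Inside a block the simulation runs on a coarse grid of ``logical'' tiles, each stored in all sites of a $w\times w$ square. It takes $w/2$ faults to damage a block, so damage at level $n$ of the hierarchy costs at least $(w/2)^n$ bad bonds.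

Section~\ref{sec:obstr} proves the two negative statements, and Section~\ref{sec:toy} solves a periodic version of the problem, in which the repair argument appears in its simplest form. Section~\ref{sec:system} isolates three properties of a tile set, from which Sections~\ref{sec:unique} and~\ref{sec:repair} derive uniqueness of the ground state and the bound \eqref{eq:bound}. Section~\ref{sec:constr} constructs the tile set; this is the only place where Turing machines occur, and only elementary facts about them are used. Section~\ref{sec:compl} completes the proof of Theorem~\ref{thm:compl}.

\section{Two obstructions}\label{sec:obstr}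

We first recall how invariant measures arise from configurations.

\begin{lemma}\label{lem:empirical}
Let $Z\subset\Omega$ be closed and translation invariant, let $X\in Z$, and let $\mu_n=n^{-d}\sum_{a\in[0,n)^d}\delta_{\sigma^aX}$. The sequence $(\mu_n)$ has weak* limit points, and each of them is a translation-invariant probability measure supported on $Z$. If there is only one such measure $\mu$, then $\mu_n(\mathcal C)\to\mu(\mathcal C)$ for every set $\mathcal C$ that depends on finitely many coordinates.
\end{lemma}

\begin{proof}
The probability measures on $\Omega$ form a compact metrizable space in the weak* topology. For continuous $f$ we have $|\mu_n(f\circ\sigma^{e_i})-\mu_n(f)|\le2\|f\|_\infty/n$, so limit points are invariant; they give mass $1$ to $Z$ because $Z$ is closed and $\mu_n(Z)=1$. If $\mu$ is the only possible limit point, then $\mu_n\to\mu$, and the indicator of $\mathcal C$ is continuous.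
\end{proof}

\begin{proposition}\label{prop:dim1}
Every finite-range model on $\mathbf Z$ has a periodic ground-state configuration. Hence no such model has a unique nonperiodic ground state.
\end{proposition}

\begin{proof}
Let $r\ge1$ be an integer bound for the range. Consider the finite directed graph whose vertices are the words of length $r$ over $\tau$ and whose edges are the words of length $r+1$, each leading from its prefix to its suffix of length $r$. A configuration $X$ is the same as a bi-infinite path, whose $i$-th edge is the word read on $[i,i+r]$. Give this edge the weight $\sum_{A:\,\min A=i}\Phi_A(X)$; by (i)--(iii) it depends only on the word. For $Y\sim X$, $H(Y,X)$ is the sum over $i$ of the differences of the weights of the $i$-th edges.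

Among the finitely many simple cycles of the graph choose one of minimal mean weight $\bar\omega$, and let $X$ be the periodic configuration that repeats it. Given $Y\sim X$, choose a segment of edge indices, of length a multiple of the cycle length, outside of which the paths of $X$ and $Y$ coincide. On this segment $X$ is a closed walk of mean weight $\bar\omega$, and $Y$ is a walk of the same length with the same endpoints, hence also closed. A closed walk decomposes into simple cycles (remove a shortest closed subwalk and repeat), so the mean weight of $Y$ on the segment is at least $\bar\omega$. Thus $H(Y,X)\ge0$. The second statement follows from the remark on periodic ground-state configurations in Section~\ref{sec:intro}.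
\end{proof}

\begin{proposition}\label{prop:shift}
Consider a finite-range model on $\mathbf Z^2$ with a unique nonperiodic ground state $\mu$, and let $X$ be in the support of $\mu$. There are $p>0$ and $Y_n\sim X$ with $|\{Y_n\ne X\}|=pn^2+o(n^2)$ and $H(Y_n,X)=O(n)$. Hence no bound $H(Y,X)\ge c\,|\{Y\ne X\}|^{\gamma}$ with $c>0$ and $\gamma>1/2$ holds for all $Y\sim X$.
\end{proposition}

\begin{proof}
Let $\mathcal C_i=\{x:x(0)\ne x(e_i)\}$ and $p_i=\mu(\mathcal C_i)$ for $i=1,2$. If $p_1=p_2=0$, then by invariance $\mu$-almost every configuration is constant, hence periodic, which is excluded. Fix $i$ with $p=p_i>0$. Let $S_n=[0,n)^2$, and let $Y_n(a)=X(a+e_i)$ for $a\in S_n$ and $Y_n=X$ elsewhere. Since $\mathcal G$ is closed, $X\in\mathcal G$, and Lemma~\ref{lem:empirical} with $Z=\mathcal G$ gives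
\[
|\{Y_n\ne X\}|=|\{a\in S_n:\sigma^aX\in\mathcal C_i\}|=pn^2+o(n^2).
\]
By (i)--(iii) there are constants $b,\kappa$ such that $|\Phi_A|\le b$ for all $A$ and every site lies in at most $\kappa$ sets $A$ with $\Phi_A\not\equiv0$. Put $E_S=\sum_{A\subset S}\Phi_A$. Sets $A$ disjoint from $S_n$ do not contribute to $H(Y_n,X)$. A set with $\Phi_A\not\equiv0$ that meets both $S_n$ and its complement contains one of the $O(n)$ sites of $S_n$ within distance $r$ of the complement, so these sets contribute $O(n)$. For $A\subset S_n$ we have $\Phi_A(Y_n)=\Phi_A(\sigma^{e_i}X)=\Phi_{A+e_i}(X)$. Therefore
\[
H(Y_n,X)=E_{S_n+e_i}(X)-E_{S_n}(X)+O(n).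
\]
A set contained in exactly one of the squares $S_n$, $S_n+e_i$ contains one of the $2n$ sites of their symmetric difference, so $|E_{S_n+e_i}(X)-E_{S_n}(X)|\le2n\kappa b$. A bound with exponent $\gamma$ would give $n^{2\gamma}=O(n)$, that is, $\gamma\le1/2$.
\end{proof}

So the best one can hope for in two dimensions is an isoperimetric law, energy of the order of the square root of the area. Theorem~\ref{thm:compl} says that one can come arbitrarily close to it in the exponent.

\section{A periodic model, and what has to replace it}\label{sec:toy}

From now on $d=2$, except at the end of Section~\ref{sec:compl}. We call the elements of $\tau$ \emph{tiles}. A model is given by a rule that says when a tile $t$ matches a tile $t'$ placed to its right, and when it matches a tile $t'$ placed above it; a bond is bad if its two tiles do not match. A configuration on a subset of $\mathbf Z^2$ is \emph{valid} if all bonds inside the subset are good. Connectedness refers to nearest neighbors. For a finite set $F$, the complement $\mathbf Z^2\setminus F$ has exactly one infinite component, because the complement of a large square around $F$ is connected.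

\begin{example}\label{ex:address}
Let $N\ge2$ and $\tau=(\mathbf Z/N\mathbf Z)^2$. The tile $(i,j)$ matches only $(i+1,j)$ on its right and only $(i,j+1)$ above it. The valid configurations are $X(c)=c-o\bmod N$, one for each $o\in[0,N)^2$. Let $X$ be valid and let $Y\sim X$ have $e$ bad bonds, so that $H(Y,X)=e$. We claim that $|\{Y\ne X\}|\le e^2$.

Choose one endpoint of every bad bond; this gives a set $F$ of at most $e$ \emph{faults}. Let $U$ be the infinite component of $\mathbf Z^2\setminus F$. All bonds inside $U$ are good, so $Y(c)-c\bmod N$ is constant on $U$; far away $Y=X$, so $Y=X$ on $U$. A row of $\mathbf Z^2$ without faults is infinite and connected, hence contained in $U$, and the same holds for columns. So a site outside $U$ lies on one of the at most $e$ rows with a fault and on one of the at most $e$ columns with a fault. There are at most $e^2$ such sites.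
\end{example}

Two features of this argument survive in the final proof: bad bonds are replaced by faulty sites, and the configuration is trusted on the rows and columns free of faults. One feature cannot survive. In the example a valid configuration on a connected set is determined by its value at one site. If valid configurations of $\mathbf Z^2$ are determined by their value at the origin, there are at most $|\tau|$ of them, each has a finite orbit, and each is periodic.

The way out is to use addresses on all scales. Suppose that to every tile $t$ an $N\times N$ patch $s(t)$ is assigned injectively, that two patches fit together exactly when their tiles match, and that every valid configuration is a grid of such patches in \emph{exactly one} way. Replacing patches by tiles gives a new valid configuration, which is again a grid of patches, and so on. A period must map the grid to itself, so it is divisible by $N$, and by iteration by every power of $N$. Uniqueness of the grid is essential here: a single tile that matches itself, with $s(t)$ constant, has all the other properties, and its only valid configuration is constant. In our tile sets the grid is pinned down by addresses modulo $N$, as in Example~\ref{ex:address}.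

A hierarchy alone gives no lower bound on energies. Change a valid configuration $x$ at finitely many sites to a configuration $y$ with $e$ bad bonds, and apply $s$ to both $k$ times. Then $s^k(y)\sim s^k(x)$, each changed tile has become a changed block of area $N^{2k}$, and the bad bonds of $s^k(y)$ lie on the boundaries between blocks. If one bad bond produced only one bad bond under $s$, the energy would stay equal to $e$ for all $k$. We therefore build $s$ so that it multiplies the number of bad bonds at least by a large number $w$. Area $N^{2k}$ then costs energy $w^k$, which suggests the exponent $\ln w/(2\ln N)$; this is close to $1/2$ when the redundancy $w$ takes up most of the scale $N$.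

\section{Redundant self-simulating tile sets}\label{sec:system}

Fix an even integer $w\ge4$, an integer $M\ge1$, and put $N=wM$, $\theta=w/2$. Let $\Lambda$ be a finite set of \emph{logical colors}. A \emph{logical tile} is a quadruple $u=(u_{\mathsf W},u_{\mathsf E},u_{\mathsf S},u_{\mathsf N})\in\Lambda^4$, the colors of the west, east, south and north sides of a unit square. For every \emph{position} $(I,J)\in[0,M)^2$ let a set $\Theta_{IJ}\subset\Lambda^4$ of logical tiles allowed at that position be given. A \emph{plan} is a family $(u_{IJ})$, $u_{IJ}\in\Theta_{IJ}$, whose colors agree on shared sides: $(u_{IJ})_{\mathsf E}=(u_{I+1,J})_{\mathsf W}$ for $I+1<M$ and $(u_{IJ})_{\mathsf N}=(u_{I,J+1})_{\mathsf S}$ for $J+1<M$.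

The tile set $\tau$ draws plans at magnification $w$. Its elements are the triples $[i,j,u]$ with $0\le i,j<N$ and $u\in\Theta_{\lfloor i/w\rfloor,\lfloor j/w\rfloor}$. We call $\operatorname{pos}[i,j,u]=(i,j)$ the \emph{address} and $u$ the \emph{logical tile} of $[i,j,u]$. Write $i\oplus1$ for $i+1\bmod N$. The matching rule is:
\begin{equation}\label{eq:match}
\begin{array}{l}
[i,j,u]\text{ matches }[i',j',u']\text{ on its right iff }(i',j')=(i\oplus1,j)\text{ and}\\
\qquad u=u'\ \text{ if }w\nmid i+1,\qquad u_{\mathsf E}=u'_{\mathsf W}\ \text{ if }w\mid i+1;\\[2pt]
{[i,j,u]}\text{ matches }[i',j',u']\text{ above it iff }(i',j')=(i,j\oplus1)\text{ and}\\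
\qquad u=u'\ \text{ if }w\nmid j+1,\qquad u_{\mathsf N}=u'_{\mathsf S}\ \text{ if }w\mid j+1.
\end{array}
\end{equation}
For an \emph{offset} $o\in[0,N)^2$ define the \emph{blocks} and \emph{sub-blocks}
\[
\beta(a)=o+Na+[0,N)^2,\qquad \beta^{IJ}(a)=o+Na+w(I,J)+[0,w)^2\qquad(a\in\mathbf Z^2).
\]
Let $Y$ be valid on a connected set $U$. The rule \eqref{eq:match} has two immediate consequences.
\begin{itemize}
\item[(A)] The difference $\operatorname{pos}(Y(c))-c\bmod N$ is constant on $U$. So there is a unique offset $o$ such that every site $o+Na+b\in U$ with $b\in[0,N)^2$ carries the address $b$. The logical tiles found in $\beta^{IJ}(a)\cap U$ belong to $\Theta_{IJ}$.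
\item[(B)] For this offset, two neighbors in $U$ in the same sub-block have the same logical tile, and two neighbors in $U$ in different sub-blocks have logical tiles with equal colors on the facing sides.
\end{itemize}

\begin{definition}\label{def:system}
The tile set $\tau$ is \emph{redundant self-simulating} with parameters $w,M$ if the following hold.
\begin{itemize}
\item[(S1)] There is a bijection $t\mapsto(u_{IJ}(t))$ from $\tau$ onto the set of plans.
\item[(S2)] A tile $t$ matches $t'$ on its right iff $u_{M-1,J}(t)_{\mathsf E}=u_{0,J}(t')_{\mathsf W}$ for all $J$, and $t$ matches $t'$ above it iff $u_{I,M-1}(t)_{\mathsf N}=u_{I,0}(t')_{\mathsf S}$ for all $I$.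
\item[(S3)] The set $\Theta_{M-1,M-1}$ has exactly one element $u^*$.
\end{itemize}
\end{definition}

The definition is circular on purpose: the sets $\Theta_{IJ}$ determine both the tiles and the plans, and (S1), (S2) ask that plans behave like tiles. The following proposition is proved in Section~\ref{sec:constr}.

\begin{proposition}\label{prop:exist}
For every integer $K\ge1$ and all sufficiently large $m$ there is a redundant self-simulating tile set with $M=2^m$ and $w=2^{Km}$.
\end{proposition}

Until Section~\ref{sec:constr}, $\tau$ is any redundant self-simulating tile set, and $X_\tau\subset\Omega=\tau^{\mathbf Z^2}$ is the closed, translation-invariant set of valid configurations. Define the substitution $s:\tau\to\tau^{[0,N)^2}$ by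
\[
s(t)(i,j)=\bigl[i,j,u_{\lfloor i/w\rfloor,\lfloor j/w\rfloor}(t)\bigr].
\]
For a configuration $y$ on a set $U$ let $s(y)(Na+b)=s(y(a))(b)$ for $a\in U$, $b\in[0,N)^2$. Thus $s^k(t)$ is a patch on $[0,N^k)^2$.

\begin{lemma}\label{lem:hier}
\begin{itemize}
\item[(a)] Each $s(t)$ is valid and $s$ is injective. If $t,t'$ match, all $N$ bonds between the adjacent blocks $s(t),s(t')$ are good; if they do not match, at least $w$ of these bonds are bad. In particular $s$ maps valid configurations to valid configurations.
\item[(b)] For $x\in X_\tau$ there are a unique $o\in[0,N)^2$ and a unique $x'\in X_\tau$ such that $x(o+Na+b)=s(x'(a))(b)$ for all $a\in\mathbf Z^2$, $b\in[0,N)^2$.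
\item[(c)] $X_\tau\ne\emptyset$, and no $x\in X_\tau$ has a nonzero period.
\item[(d)] If $z,\tilde z\in X_\tau$ and $z\sim\tilde z$, then $z=\tilde z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Inside $s(t)$ the addresses increase by one along each bond, the logical tile is constant on sub-blocks, and across sub-block boundaries the facing colors agree because $(u_{IJ}(t))$ is a plan. This is \eqref{eq:match}. The patch $s(t)$ shows the plan, which determines $t$ by (S1). Place $s(t')$ to the right of $s(t)$. The bond in row $j$ joins $[N-1,j,u_{M-1,J}(t)]$ to $[0,j,u_{0,J}(t')]$, where $J=\lfloor j/w\rfloor$. The addresses fit, and $w\mid N$, so the bond is good iff $u_{M-1,J}(t)_{\mathsf E}=u_{0,J}(t')_{\mathsf W}$. Each $J$ accounts for $w$ rows, and (S2) gives the claim. For vertical neighbors exchange rows and columns.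

(b) Since $s(t)(b)$ has address $b$, the offset must be the one given by (A) with $U=\mathbf Z^2$. By (B), in each block $\beta(a)$ the logical tile is constant on sub-blocks and these constants form a plan. By (S1) it is the plan of a tile $t$, so the block is a translate of $s(t)$, and $t$ is unique by (a). Put $x'(a)=t$. Adjacent blocks have no bad bond between them, so $x'$ is valid by (a).

(c) By (S3), $\tau$ contains $[N-1,N-1,u^*]$, so it is nonempty. By (a) the patches $s^n(t)$ are valid squares of side $N^n$. Center them at the origin, extend them arbitrarily, and take a limit point in $\Omega$; every bond is eventually inside the patch, so the limit is valid. Let $p$ be a period of $x\in X_\tau$. The addresses at $c$ and $c+p$ are equal, so $p\in N\mathbf Z^2$ by (A). The blocks $\beta(a)$ and $\beta(a+p/N)$ carry the same patch, so $p/N$ is a period of $x'$ by injectivity of $s$. Iterating, $p\in\bigcap_nN^n\mathbf Z^2=\{0\}$.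

(d) Apply (b) repeatedly: let $z^{(0)}=z$, $z^{(k+1)}=(z^{(k)})'$ with offset $o_k$, and likewise for $\tilde z$. Two valid configurations that differ at finitely many sites agree at some site, hence have the same offset, and by injectivity of $s$ their primed versions differ only at those $a$ whose block meets the difference set. By induction $z^{(k)}\sim\tilde z^{(k)}$ and all offsets coincide. With $O_k=o_0+No_1+\dots+N^{k-1}o_{k-1}$,
\begin{equation}\label{eq:levelk}
z(O_k+N^ka+b)=s^k(z^{(k)}(a))(b)\qquad(a\in\mathbf Z^2,\ b\in[0,N^k)^2),
\end{equation}
and the same holds for $\tilde z$. Choose $k$ so that $\{z\ne\tilde z\}$ lies in a square of side $N^k$. This square meets at most four of the squares $O_k+N^ka+[0,N^k)^2$, and $s^k$ is injective on $\tau$, so $z^{(k)}$ and $\tilde z^{(k)}$ differ at four sites at most. They have the same offset, hence the same addresses everywhere, and their logical tiles are constant on sub-blocks. A sub-block has $w^2\ge16>4$ sites, so it contains a site where the two agree; then they agree on the whole sub-block. Thus $z^{(k)}=\tilde z^{(k)}$, and $z=\tilde z$ by \eqref{eq:levelk}.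
\end{proof}

Part (d) is the case $H=0$ of \eqref{eq:bound}, and the first place where redundancy is used.

\section{The unique ground state}\label{sec:unique}

The model is the one announced: $\Phi_A(X)=1$ if $A$ is a bond whose tiles do not match, and $\Phi_A(X)=0$ in all other cases. Conditions (i)--(iii) hold. A ground-state configuration need not be valid a priori, so we first show that ground \emph{states} do not see bad bonds. We do this in any dimension, for later use.

\begin{lemma}\label{lem:nn}
Consider a translation-invariant nearest-neighbor interaction on $\tau^{\mathbf Z^d}$ with values in $\{0,1\}$ whose set $Z_0$ of valid configurations is nonempty.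
\begin{itemize}
\item[(a)] If $X\in Z_0$ and $Y\sim X$, then $H(Y,X)$ is the number of bad bonds of $Y$. In particular $Z_0\subset\mathcal G$.
\item[(b)] The ground states are exactly the translation-invariant probability measures supported on $Z_0$, and there is at least one.
\end{itemize}
\end{lemma}

\begin{proof}
(a) All terms $\Phi_A(X)$ vanish. (b) By (a) every invariant measure on $Z_0$ is a ground state, and one exists by Lemma~\ref{lem:empirical}. Conversely, let $Z\in\mathcal G$ and $x\in Z_0$, and let $Y=x$ on the cube $S=[0,n)^d$, $Y=Z$ elsewhere. Bonds inside $S$ are good in $Y$, the $2dn^{d-1}$ bonds that cross the boundary of $S$ contribute at most $1$ each, and the others contribute $0$. So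
\[
0\le H(Y,Z)\le2dn^{d-1}-\#\{\text{bad bonds of }Z\text{ inside }S\}.
\]
Let $\mu$ be a ground state and $p_i$ the $\mu$-probability that a given bond in direction $e_i$ is bad. The cube contains $n^{d-1}(n-1)$ bonds in each direction, so integration gives $(n-1)\sum_ip_i\le2d$ for all $n$. Hence all $p_i$ vanish, and $\mu(Z_0)=1$ since there are countably many bonds.
\end{proof}

It remains to show that $X_\tau$ carries only one invariant measure. By \eqref{eq:levelk} every valid configuration is a grid of large patches $s^{n}(t)$, so it suffices to show that the frequency of a pattern in $s^n(t)$ becomes independent of $t$. The tile frequencies evolve under a stochastic matrix, and (S3) makes this matrix a contraction.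

\begin{proposition}\label{prop:unique}
There is exactly one translation-invariant probability measure on $X_\tau$.
\end{proposition}

\begin{proof}
Existence follows from Lemmas~\ref{lem:hier}(c) and~\ref{lem:empirical}.

\emph{Tile frequencies.} Let $\Pi(t,t')=N^{-2}|\{b:s(t)(b)=t'\}|$. This is a stochastic matrix, and since $s^{k+1}(t)=s(s^k(t))$, induction shows that $\Pi^k(t,t')$ is the fraction of sites of $s^k(t)$ that carry $t'$. By (S3) every $s(t)$ has the tile $t^*=[N-1,N-1,u^*]$ in its upper right corner, so $\Pi(t,t^*)\ge\varepsilon:=N^{-2}$ for all $t$. Hence $\Pi=\varepsilon P^*+(1-\varepsilon)R$, where every row of $P^*$ is the unit mass at $t^*$ and $R$ is stochastic. For a row vector $\nu$ with entries summing to $0$ we have $\nu P^*=0$, so $\|\nu\Pi\|_1\le(1-\varepsilon)\|\nu\|_1$, and the entries of $\nu\Pi$ again sum to $0$. Therefore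
\begin{equation}\label{eq:doeblin}
\|\Pi^k(t,\cdot)-\Pi^k(\tilde t,\cdot)\|_1\le2(1-\varepsilon)^k\qquad(t,\tilde t\in\tau).
\end{equation}

\emph{Pattern frequencies.} Fix a pattern $\pi\in\tau^{[0,\rho)^2}$. Say that $\pi$ \emph{occurs at} $c$ in $x$ if $x(c+b)=\pi(b)$ for all $b\in[0,\rho)^2$. Fix $n,k\ge1$ and put $P=N^{n+k}$. Let $f(t')\in[0,1]$ be $N^{-2n}$ times the number of occurrences of $\pi$ that lie entirely inside $s^n(t')$, and let $\varphi(t)=\sum_{t'}\Pi^k(t,t')f(t')$. By \eqref{eq:doeblin}, $\max\varphi-\min\varphi\le2(1-\varepsilon)^k$.

Let $x\in X_\tau$, and let $B$ be one of the squares of side $P$ in the decomposition \eqref{eq:levelk} of $x$ at level $n+k$, carrying $s^{n+k}(t)=s^n(s^k(t))$. It consists of $N^{2k}$ squares of side $N^n$, of which the fraction $\Pi^k(t,t')$ carries $s^n(t')$. The occurrences that lie inside one of these squares number $P^2\varphi(t)$ in total. Any other occurrence at a site $c\in B$ has $c$ among the last $\rho$ rows or columns of its square of side $N^n$, which leaves at most $2\rho N^n$ sites per square. So the number of $c\in B$ at which $\pi$ occurs lies between $P^2\min\varphi$ and $P^2(\max\varphi+2\rho N^{-n})$. In the box $[0,R)^2$ at most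 $4RP$ sites belong to squares $B$ that are not contained in the box. Hence, for every $x\in X_\tau$,
\[
\Bigl(1-\frac{4P}{R}\Bigr)\min\varphi\le\frac{|\{c\in[0,R)^2:\pi\text{ occurs at }c\text{ in }x\}|}{R^2}\le\max\varphi+\frac{2\rho}{N^n}+\frac{4P}{R}.
\]
For an invariant measure $\mu$ on $X_\tau$ the middle term has expectation $\mu([\pi])$, the probability that $\pi$ occurs at $0$. Letting $R\to\infty$, we see that $\mu([\pi])$ lies in the interval $[\min\varphi,\max\varphi+2\rho N^{-n}]$, which does not depend on $\mu$ and has length at most $2(1-\varepsilon)^k+2\rho N^{-n}$. As $n,k$ are arbitrary, any two invariant measures give the same mass to $[\pi]$. Every finite set can be translated into some $[0,\rho)^2$, so these masses determine an invariant measure.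
\end{proof}

\begin{remark}
Apart from making $\tau$ nonempty, (S3) is used only here, and it cannot be dropped. Replace $\Lambda$ by $\Lambda\times\{1,2\}$ and allow at each position the tiles of $\Theta_{IJ}$ with a common second coordinate on all four sides. The new tiles and plans are the old ones with a label $1$ or $2$, (S1) and (S2) persist, and the valid configurations split into two closed invariant sets, each carrying an invariant measure.
\end{remark}

\section{Repairing a configuration with finitely many bad bonds}\label{sec:repair}

\begin{theorem}\label{thm:repair}
Let $\tau$ be a redundant self-simulating tile set and let $Y\in\tau^{\mathbf Z^2}$ have exactly $e<\infty$ bad bonds. Then there is exactly one $X\in X_\tau$ with $X\sim Y$. If $e=0$, then $X=Y$, and if $e\ge1$, then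
\[
|\{Y\ne X\}|\le2\theta^2e^{\alpha},\qquad\alpha=\frac{2\ln N}{\ln\theta}.
\]
\end{theorem}

As in Example~\ref{ex:address} we pass from bad bonds to a finite set $F$ of faults and read the offset on the infinite component of the complement. This gives the addresses but not the logical tiles. A block with few faults still shows its plan, hence a tile of the next level; a block with many faults does not, and we declare it a fault of the next level. The number of faults drops by a constant factor per level, so at some level none is left, and we rebuild a valid configuration from there by applying $s$.

\begin{figure}[ht]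
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!30] (0,0) rectangle (12,6);
\fill[white] (0,0) rectangle (2,2);
\foreach \x in {8,10} \fill[white] (\x,3) rectangle (\x+1,5);
\draw[gray] (0,0) grid (12,6);
\draw[very thick] (0,0) rectangle (6,6) (6,0) rectangle (12,6);
\foreach \x/\y in {0/1,1/0,8/3,10/4} \draw[thick] (\x+0.2,\y+0.2)--(\x+0.8,\y+0.8) (\x+0.2,\y+0.8)--(\x+0.8,\y+0.2);
\foreach \y in {2,5} \draw[thick,dashed] (0.3,\y+0.5)--(11.7,\y+0.5);
\end{tikzpicture}
\caption{Two adjacent $6\times6$ sub-blocks with two faults each (crosses). In each sub-block the union of the fault-free rows and columns is shaded; it is connected, and one logical tile is read on it. The dashed rows are free of faults in both sub-blocks, so they force the two logical tiles to have equal colors on the common side.}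
\label{fig:cross}
\end{figure}

\begin{example}\label{ex:cross}
Figure~\ref{fig:cross} shows the step for $w=6$, $\theta=3$, with two sub-blocks of at most $\theta-1=2$ faults each; coordinates start at $(0,0)$ in the lower left corner. On the left the faults are $(0,1)$ and $(1,0)$. Rows $2,\dots,5$ and columns $2,\dots,5$ are free, their union is connected, and by (B) it carries a single logical tile $u$. The site $(0,0)$ cannot be trusted: its two neighbors inside the sub-block are faults, and its two other neighbors lie in other sub-blocks and test only the west and south colors. We give up all $2\cdot2$ sites on a non-free row and a non-free column. On the right the faults $(8,3)$ and $(10,4)$ leave a logical tile $u'$ in the same way. The four faults block the rows $0,1,3,4$; row $2$ is free in both sub-blocks, and its middle bond gives $u_{\mathsf E}=u'_{\mathsf W}$. The threshold $\theta=w/2$ comes from this last point: three faults at $(5,0),(5,1),(5,2)$ and three at $(6,3),(6,4),(6,5)$ would remove all six bonds between the two sub-blocks.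
\end{example}

\begin{lemma}\label{lem:step}
Let $F\subset\mathbf Z^2$ be finite, $U$ the infinite component of $\mathbf Z^2\setminus F$, and $Y:U\to\tau$ valid, with offset $o$ and blocks $\beta(a)$ given by \textup{(A)}. Let
\[
F'=\{a\in\mathbf Z^2:|\beta(a)\cap F|\ge\theta\},
\]
and let $U'$ be the infinite component of $\mathbf Z^2\setminus F'$. Then $|F'|\le|F|/\theta$, and there are a valid configuration $Y':U'\to\tau$ and sets $G(a)\subset\beta(a)\cap U$ for $a\in U'$ such that
\begin{align}
&Y(o+Na+b)=s(Y'(a))(b)\quad\text{whenever }o+Na+b\in G(a),\label{eq:agree}\\
&|\beta(a)\setminus G(a)|\le\theta\,|F\cap\beta(a)|.\label{eq:loss}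
\end{align}
\end{lemma}

\begin{proof}
The blocks are disjoint, so $\theta|F'|\le|F|$.

\emph{The sets $G(a)$.} Let $a\in U'$, so that $\beta(a)$ contains at most $\theta-1$ faults. Let $G^{IJ}(a)$ be the union of those rows and columns of the sub-block $\beta^{IJ}(a)$ that contain no point of $F$, and let $G(a)=\bigcup_{I,J}G^{IJ}(a)$. With $\phi_{IJ}=|F\cap\beta^{IJ}(a)|\le\theta-1<w$, at most $\phi_{IJ}$ rows and at most $\phi_{IJ}$ columns are not free. So free rows and free columns exist, and since every free row meets every free column, $G^{IJ}(a)$ is nonempty and connected. Its complement in the sub-block is the product of the non-free rows and the non-free columns and has at most $\phi_{IJ}^2\le\theta\phi_{IJ}$ sites. Summing over $I,J$ gives \eqref{eq:loss}.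

\emph{Crossing bonds.} Take two adjacent sub-blocks, in the same block $\beta(a)$ or in adjacent blocks $\beta(a),\beta(a')$, with $a,a'\in U'$. Together they contain at most $2(\theta-1)<w$ faults. If they are horizontal neighbors, some row is therefore free in both; if vertical neighbors, some column. The middle bond of this row or column joins the two $G$-sets; call it a crossing bond. Since $U'$ is connected, the crossing bonds make $\bigcup_{a\in U'}G(a)$ connected. This set is infinite and disjoint from $F$, hence contained in $U$. So $Y$ is defined on it, and (A) and (B) apply.

\emph{The configuration $Y'$.} Let $a\in U'$. By (A) and (B), all tiles on the connected set $G^{IJ}(a)$ have the same logical tile $u_{IJ}\in\Theta_{IJ}$. By (B) on the crossing bonds inside $\beta(a)$, the family $(u_{IJ})$ is a plan, and by (S1) it is the plan of a unique tile, which we call $Y'(a)$. On $G(a)$ both sides of \eqref{eq:agree} have address $b$ and the same logical tile. If $a,a'=a+e_1$ lie in $U'$, then (B) on the crossing bond between $\beta^{M-1,J}(a)$ and $\beta^{0,J}(a')$ gives $u_{M-1,J}(Y'(a))_{\mathsf E}=u_{0,J}(Y'(a'))_{\mathsf W}$ for every $J$, and (S2) says that $Y'(a)$ matches $Y'(a')$. For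 $a'=a+e_2$ use the sub-blocks $\beta^{I,M-1}(a)$ and $\beta^{I,0}(a')$. So $Y'$ is valid.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:repair}]
Uniqueness is Lemma~\ref{lem:hier}(d), since $\sim$ is an equivalence relation. If $e=0$, take $X=Y$. Let $e\ge1$.

\emph{Going up.} Let $F_0$ consist of one endpoint of every bad bond, so $|F_0|\le e$; let $U_0$ be the infinite component of its complement and $Y_0=Y|_{U_0}$, which is valid. Apply Lemma~\ref{lem:step} repeatedly to get $F_j,U_j,Y_j$ with offsets $o_j$, blocks $\beta_j(a)$ and sets $G_j(a)$, $a\in U_{j+1}$. Then $|F_j|\le e\theta^{-j}$. Since $\theta\ge2$, there is a smallest $n$ with $\theta^n>e$, and $n\ge1$. Then $F_n=\emptyset$, $U_n=\mathbf Z^2$ and $Y_n\in X_\tau$.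

\emph{Going down.} Put $X_n=Y_n$ and $X_j(o_j+Na+b)=s(X_{j+1}(a))(b)$ for $j=n-1,\dots,0$. By Lemma~\ref{lem:hier}(a) all $X_j$ are valid. Let $X=X_0$.

\emph{Counting.} Let $\Delta_j$ be the set of sites $c$ such that $c\notin U_j$ or $Y_j(c)\ne X_j(c)$. Then $\Delta_n=\emptyset$ and $\{Y\ne X\}\subset\Delta_0$. If $a\notin\Delta_{j+1}$, then $a\in U_{j+1}$ and $Y_{j+1}(a)=X_{j+1}(a)$, so \eqref{eq:agree} gives $Y_j=X_j$ on $G_j(a)\subset U_j$, and \eqref{eq:loss} gives $|\Delta_j\cap\beta_j(a)|\le\theta|F_j\cap\beta_j(a)|$. If $a\in\Delta_{j+1}$, we use $|\beta_j(a)|=N^2$. Hence
\[
|\Delta_j|\le N^2|\Delta_{j+1}|+\theta|F_j|,\qquad\text{so}\qquad|\Delta_0|\le\sum_{j=0}^{n-1}N^{2j}\,\theta\,e\,\theta^{-j}.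
\]
The ratio of consecutive terms is $N^2/\theta\ge2$, because $N\ge w=2\theta$, so the sum is at most twice its last term. Using $N^2=\theta^\alpha$ and $\theta^{n-1}\le e<\theta^n$,
\[
|\Delta_0|\le2\theta\,\frac{e}{\theta^{n-1}}\,N^{2(n-1)}\le2\theta^2\bigl(\theta^{n-1}\bigr)^{\alpha}\le2\theta^2e^{\alpha}.
\]
In particular $X\sim Y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:exist}]
Let $\tau$ be a redundant self-simulating tile set. By Lemma~\ref{lem:nn}(b) and Proposition~\ref{prop:unique} the model has exactly one ground state. Its support lies in the closed set $X_\tau$, whose elements have no nonzero period by Lemma~\ref{lem:hier}(c). Let $X\in X_\tau$ and $Y\sim X$. By Lemma~\ref{lem:nn}(a), $Y$ has $e=H(Y,X)$ bad bonds. Since $X$ is valid and $X\sim Y$, it is the unique configuration provided by Theorem~\ref{thm:repair}. This gives \eqref{eq:bound} with $C=2\theta^2$, and \eqref{eq:bound} implies regularity.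
\end{proof}

\section{Construction of the tile set}\label{sec:constr}

We prove Proposition~\ref{prop:exist}. To obtain (S2) we give every tile four colors, binary words of a length $\ell$, such that matching means equality of the facing colors, and we let every plan display four words of length $\ell$ on its sides. Then (S1) asks that a plan with given side words exist, uniquely, exactly when the four words are the colors of a tile. The plan tests this by computation: wires carry the $4\ell$ bits to a zone in which the logical tiles must form the space-time diagram of an accepting run of a Turing machine $V$.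

Two difficulties arise. The first is space, and it is harmless: a tile is described by $O(\log N)=O(m)$ bits, while the plan has room for $2^{m-2}$ steps. The second is circularity: the sets $\Theta_{IJ}$, and so the tiles, depend on $V$, and $V$ has to recognize the tiles. We define a tile set for \emph{every} machine $V$ and write the description of $V$ on its own tape as a fixed header. One machine $V_0$ recognizes the tiles of all these sets, given the header; in particular it recognizes its own.

\subsection*{Turing machines}

A \emph{machine} $V$ is deterministic and has one tape with cells $1,2,\dots$. It has an alphabet $\Gamma=\{1,\dots,|\Gamma|\}$, whose first three elements are called $0,1,\square$ when used as tape symbols, a state set $Q=\{1,\dots,|Q|\}$ with start state $q_0=1$ and accepting state $q_{\mathrm{acc}}=2$, and a partial transition function $\delta$ from $(Q\setminus\{q_{\mathrm{acc}}\})\times\Gamma$ to $Q\times\Gamma\times\{\to,\leftarrow\}$. On input $z\in\{0,1\}^*$ the tape reads $z\square\square\cdots$ and the head is on cell $1$. In state $q$ over the symbol $a$, with $\delta(q,a)=(q',a',\cdot)$, the machine writes $a'$, enters $q'$ and moves one cell in the given direction.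 It halts on reaching $q_{\mathrm{acc}}$ (it \emph{accepts}) or at an undefined transition (it \emph{rejects}).

The \emph{description} of $V$ is the binary word $D$ that consists of $1^{|Q|}01^{|\Gamma|}0$ followed, for all pairs $(q,a)$ with $q\ne q_{\mathrm{acc}}$ in lexicographic order, by $0$ if $\delta(q,a)$ is undefined and by $1\,1^{q'}0\,1^{a'}0\,\epsilon$ if $\delta(q,a)=(q',a',\cdot)$, where the bit $\epsilon$ gives the direction. The word $D$ determines $V$, we have $|Q|,|\Gamma|\le|D|$, and one left-to-right parse decides whether a word is a description. The logical colors are
\[
\Lambda=\{\varnothing\}\sqcup\Gamma\sqcup(Q\times\Gamma)\sqcup(Q\times\{\to,\leftarrow\}),\qquad\lambda=\lceil\log_2|\Lambda|\rceil :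
\]
a blank color, tape symbols, tape symbols under the head, and signals that announce a moving head. Order $\Lambda$ as written, lexicographically within products, and code its $r$-th element by the $\lambda$-bit binary expansion of $r-1$.

\subsection*{Parameters and layout}

For a machine $V$ with description $D$ and integers $m,K\ge1$ put
\[
M=2^m,\qquad w=2^{Km},\qquad N=wM=2^{(K+1)m},\qquad\ell=2(K+1)m+4\lambda ;
\]
a word of length $\ell$ has room for an address and a logical tile. The \emph{header} is $\eta=\eta(V,m,K)=1^{|D|}0\,D\,1^m0\,1^K0$, of length $g=2|D|+m+K+3$, and $L=g+4\ell$ is the length of the input to be tested. The triple $(V,m,K)$ is \emph{admissible} if $Km\ge2$ and $4L\le M$. For an admissible triple $w\ge4$ is even, $T=M/4$ is an integer, and $4\ell<L\le T$.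

Fix an admissible triple. Let $h(I,J)$, for $0\le I\le M$, $0\le J<M$, be the edge between the positions $(I-1,J)$ and $(I,J)$, and $v(I,J)$, for $0\le I<M$, $0\le J\le M$, the edge between $(I,J-1)$ and $(I,J)$. Position $(I,J)$ has the west, east, south and north edges $h(I,J)$, $h(I+1,J)$, $v(I,J)$, $v(I,J+1)$. The \emph{zone} is the set of positions $[T,2T)^2$; tape cell $\kappa\in\{1,\dots,T\}$ corresponds to the column $T+\kappa-1$, and time runs upward. For $0\le k<\ell$ put $B_k=3T+k$ and
\[
\xi_{\mathsf W}(k)=T+g+k,\quad\xi_{\mathsf E}(k)=\xi_{\mathsf W}(k)+\ell,\quad\xi_{\mathsf S}(k)=\xi_{\mathsf W}(k)+2\ell,\quad\xi_{\mathsf N}(k)=\xi_{\mathsf W}(k)+3\ell .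
\]
These $4\ell$ numbers $\xi$ are the columns of the cells $g+1,\dots,L$. The \emph{wires} are the following sequences of edges (Figure~\ref{fig:layout}), where $\xi$ stands for the column with the name of the wire.
\begin{itemize}
\item $\mathsf W_k$: $h(0,k),h(1,k),\dots,h(\xi,k)$, then $v(\xi,k+1),\dots,v(\xi,T)$.
\item $\mathsf E_k$: $h(M,k),h(M-1,k),\dots,h(\xi+1,k)$, then $v(\xi,k+1),\dots,v(\xi,T)$.
\item $\mathsf S_k$: $v(B_k,0),\dots,v(B_k,\ell+k)$, then $h(B_k,\ell+k),h(B_k-1,\ell+k),\dots,h(\xi+1,\ell+k)$, then $v(\xi,\ell+k+1),\dots,v(\xi,T)$.
\item $\mathsf N_k$: $v(B_k,M),v(B_k,M-1),\dots,v(B_k,2\ell+k+1)$, then $h(B_k,2\ell+k),\dots,h(\xi+1,2\ell+k)$, then $v(\xi,2\ell+k+1),\dots,v(\xi,T)$.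
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[very thick] (0,0) rectangle (8,8);
\draw[fill=gray!25] (2,2) rectangle (4,4);
\node at (3,3) {zone};
\draw[ultra thick] (2,2)--(2.7,2);
\node[below] at (2.35,2) {$\eta$};
\draw[thick,->] (0,0.3)--(2.9,0.3)--(2.9,2);
\draw[thick,->] (8,0.3)--(3.2,0.3)--(3.2,2);
\draw[thick,->] (6.2,0)--(6.2,0.9)--(3.5,0.9)--(3.5,2);
\draw[thick,->] (6.2,8)--(6.2,1.5)--(3.8,1.5)--(3.8,2);
\node[left] at (0,0.3) {$\mathsf W_k$};
\node[right] at (8,0.3) {$\mathsf E_k$};
\node[below] at (6.2,0) {$\mathsf S_k$};
\node[above] at (6.2,8) {$\mathsf N_k$};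
\node[left] at (0,2) {$T$};
\node[left] at (0,4) {$2T$};
\node[above] at (2,8) {$T$};
\node[above] at (4,8) {$2T$};
\end{tikzpicture}
\caption{The $M\times M$ plan of a block, $M=4T$ (schematic). The wires $\mathsf W_k,\mathsf E_k,\mathsf S_k,\mathsf N_k$ carry the $k$-th bits of the four side words to the bottom of the computation zone, to the right of the fixed header $\eta$. Wires may cross but share no edge. The wires $\mathsf W_k,\mathsf E_k$ start in the same row and $\mathsf S_k,\mathsf N_k$ in the same column, so that they meet the wires of the neighboring blocks.}
\label{fig:layout}
\end{figure}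

Consecutive edges of a wire are edges of a common position. Wires cross each other, which does no harm because a logical tile has separate horizontal and vertical colors, but no edge lies on two wires. For horizontal edges: row $k<\ell$ is used by $\mathsf W_k$ with $I\le\xi_{\mathsf W}(k)$ and by $\mathsf E_k$ with $I>\xi_{\mathsf E}(k)>\xi_{\mathsf W}(k)$, row $\ell+k$ only by $\mathsf S_k$, and row $2\ell+k$ only by $\mathsf N_k$. For vertical edges: the columns $\xi$ are pairwise distinct, at most $T+L-1<2T$, and each is used by one wire; column $B_k\ge3T$ is used by $\mathsf S_k$ with $J\le\ell+k$ and by $\mathsf N_k$ with $J>2\ell+k$. All horizontal wire edges lie in rows below $3\ell<T$, and the columns $B_k$ lie to the right of the zone. So the only wire edges that are edges of zone positions are the final edges $v(\xi,T)$. Among the edges on the boundary of $[0,M)^2$, the wire edges are exactly the initial ones, $h(0,k)$, $h(M,k)$, $v(B_k,0)$, $v(B_k,M)$.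

Every edge belongs to exactly one of four classes, each with its \emph{allowed colors}:
\begin{itemize}
\item \emph{constant edges} $v(T+\kappa-1,T)$ with $1\le\kappa\le g$ or $L<\kappa\le T$: only $(q_0,\eta_1)$ for $\kappa=1$, only the $\kappa$-th letter $\eta_\kappa$ of the header for $2\le\kappa\le g$, only $\square$ for $\kappa>L$;
\item \emph{wire edges}: $0$ or $1$;
\item \emph{interior edges}, between two zone positions: any color;
\item all other edges: only $\varnothing$.
\end{itemize}
The local rules of the computation are the \emph{machine quadruples}, written in the order west, east, south, north, with $a\in\Gamma$ and $q\in Q$: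
\[
\begin{array}{lll}
\text{(a)}&(\varnothing,\varnothing,a,a)&\text{no head};\\
\text{(b)}&(\varnothing,(q',\to),(q,a),a')\ \text{ if }\delta(q,a)=(q',a',\to)&\text{head leaves east};\\
\text{(c)}&((q',\leftarrow),\varnothing,(q,a),a')\ \text{ if }\delta(q,a)=(q',a',\leftarrow)&\text{head leaves west};\\
\text{(d)}&((q,\to),\varnothing,a,(q,a))&\text{head arrives from the west};\\
\text{(e)}&(\varnothing,(q,\leftarrow),a,(q,a))&\text{head arrives from the east};\\
\text{(f)}&(\varnothing,\varnothing,(q_{\mathrm{acc}},a),(q_{\mathrm{acc}},a))&\text{idle after acceptance}.
\end{array}
\]
Finally, $\Theta_{IJ}$ is the set of $u\in\Lambda^4$, read as colors of the four edges of $(I,J)$, such that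
\begin{itemize}
\item[(R1)] each color is allowed for its edge;
\item[(R2)] two edges of $(I,J)$ that lie on the same wire have the same color;
\item[(R3)] if $(I,J)$ is in the zone and $J<2T-1$, then $u$ is a machine quadruple; if $(I,J)$ is in the zone and $J=2T-1$ (where $u_{\mathsf N}=\varnothing$ by (R1)), then $(u_{\mathsf W},u_{\mathsf E},u_{\mathsf S},b)$ is a machine quadruple for some $b\in\Lambda$.
\end{itemize}
A plan is the same as a coloring of all edges that satisfies (R1)--(R3) at every position. Its \emph{side words} $c_{\mathsf W},c_{\mathsf E},c_{\mathsf S},c_{\mathsf N}\in\{0,1\}^\ell$ are the colors of $h(0,k)$, $h(M,k)$, $v(B_k,0)$, $v(B_k,M)$ for $k=0,\dots,\ell-1$; all other boundary edges have color $\varnothing$.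

\subsection*{Plans are accepting computations}

\begin{lemma}\label{lem:compute}
Let $c_{\mathsf W},c_{\mathsf E},c_{\mathsf S},c_{\mathsf N}\in\{0,1\}^\ell$. Suppose that $V$, started on $z=\eta\,c_{\mathsf W}c_{\mathsf E}c_{\mathsf S}c_{\mathsf N}$, halts after fewer than $T$ steps and never moves left from cell $1$. Then a plan with these side words exists iff $V$ accepts $z$, and it is then unique.
\end{lemma}

\begin{proof}
By (R2) colors are constant along each wire, so the side words determine the colors of all edges other than the interior ones. Since the wires are edge-disjoint, this coloring is well defined, and it satisfies (R1) and (R2); so every position outside the zone is in order. In the zone (R2) is void, and the south edges of the bottom row spell the initial configuration of $V$ on $z$ in the cells $1,\dots,T$. It remains to see when and how the interior edges can be colored so that (R3) holds.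

Consider one row of the zone below the top row, and suppose that its south edges carry symbols of $\Gamma$ except for exactly one head symbol $(q,a)$. The head cell has type (b), (c) or (f), the other cells have type (a), (d) or (e). The outer west and east edges of the row have color $\varnothing$. A color $(q',\to)$ occurs as a west color only in (d) and as an east color only in (b); a color $(q',\leftarrow)$ occurs as an east color only in (e) and as a west color only in (c). Hence a cell has type (d) iff its west neighbor has type (b), and type (e) iff its east neighbor has type (c), and these neighbors must exist in the row. Only the head cell can have type (b) or (c). If $q=q_{\mathrm{acc}}$, the head cell has type (f), all others type (a), and the north edges repeat the south edges. If $q\ne q_{\mathrm{acc}}$, the row can be completed iff $\delta(q,a)$ is defined and the target cell lies in $1,\dots,T$; then the target cell has type (d) or (e), the remaining cells have type (a), and the north edges spell the successor configuration. In each case the completion is unique and the north word has again exactly one head symbol. In the top row the same analysis applies to the west, east and south colors,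 and the north word is replaced by $\varnothing$'s.

By induction over the $T$ rows, the zone can be filled iff no row gets stuck, and then in one way only. Let $V$ halt after $n\le T-1$ steps. During the run the head stays in the cells $1,\dots,n+1\le T$, so rows $1,\dots,n$ (counted from the bottom) carry out the $n$ steps. If $V$ accepts, rows $n+1,\dots,T$ are filled by (f) and (a). If $V$ rejects, row $n+1\le T$ is stuck.
\end{proof}

The bound on the running time is what makes rejection visible: a run that rejected only after $T$ or more steps without leaving the cells $1,\dots,T$ would fill the zone without getting stuck.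

\subsection*{Colors of tiles}

Let $\tau=\tau_{V,m,K}$ be the tile set of Section~\ref{sec:system} for these sets $\Theta_{IJ}$. For $0\le i,j<N$ and $\zeta\in\Lambda\sqcup\Lambda^4$ let $\langle i,j,\zeta\rangle\in\{0,1\}^\ell$ consist of $i$ and $j$ in binary with $(K+1)m$ bits each, followed by a last field of $4\lambda$ bits: the four codes if $\zeta\in\Lambda^4$, the code followed by $3\lambda$ zeros if $\zeta\in\Lambda$. The colors of $t=[i,j,u]$ are
\[
\begin{array}{ll}
\chi_{\mathsf W}(t)=\langle i,j,u_{\mathsf W}\rangle\text{ if }w\mid i, &\langle i,j,u\rangle\text{ otherwise};\\
\chi_{\mathsf E}(t)=\langle i\oplus1,j,u_{\mathsf E}\rangle\text{ if }w\mid i+1, &\langle i\oplus1,j,u\rangle\text{ otherwise};\\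
\chi_{\mathsf S}(t)=\langle i,j,u_{\mathsf S}\rangle\text{ if }w\mid j, &\langle i,j,u\rangle\text{ otherwise};\\
\chi_{\mathsf N}(t)=\langle i,j\oplus1,u_{\mathsf N}\rangle\text{ if }w\mid j+1, &\langle i,j\oplus1,u\rangle\text{ otherwise},
\end{array}
\]
and $\chi(t)=\chi_{\mathsf W}(t)\chi_{\mathsf E}(t)\chi_{\mathsf S}(t)\chi_{\mathsf N}(t)\in\{0,1\}^{4\ell}$. The map $\chi$ is injective: the west color gives $i,j$, and since $w$ cannot divide both $i$ and $i+1$, the west or the east color gives $u$. Moreover
\begin{equation}\label{eq:wang}
\begin{array}{l}
t\text{ matches }t'\text{ on its right iff }\chi_{\mathsf E}(t)=\chi_{\mathsf W}(t'),\\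
t\text{ matches }t'\text{ above it iff }\chi_{\mathsf N}(t)=\chi_{\mathsf S}(t').
\end{array}
\end{equation}
Indeed, for $t=[i,j,u]$ and $t'=[i',j',u']$ the address fields of $\chi_{\mathsf E}(t)$ and $\chi_{\mathsf W}(t')$ agree iff $(i',j')=(i\oplus1,j)$. In that case $w\mid i'$ iff $w\mid i+1$, because $w\mid N$, so the last fields code $u_{\mathsf E},u'_{\mathsf W}$ or $u,u'$, exactly as in \eqref{eq:match}. The second line follows by exchanging $i$ and $j$. Thus $\tau$ is a Wang tile set: a set of squares with colored sides, matched by equality of colors.

\subsection*{One machine for all tile sets}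

Let $\mathcal L$ be the set of all words $\eta(V,m,K)\,\chi(t)$ with $(V,m,K)$ admissible and $t\in\tau_{V,m,K}$. This language does not depend on any choice of a machine.

\begin{lemma}\label{lem:poly}
There are a machine $V_0$ and a polynomial $\mathsf p$ such that on every input $z\in\{0,1\}^*$ the machine $V_0$ never moves left from cell $1$, halts after fewer than $\mathsf p(|z|)$ steps, and accepts iff $z\in\mathcal L$.
\end{lemma}

\begin{proof}
We first give a polynomial-time algorithm for $\mathcal L$. On input $z$ do the following, and reject as soon as a test fails.
\begin{enumerate}
\item Parse $z=1^{\nu}0\,D\,1^m0\,1^K0\,y$ with $|D|=\nu$ and $m,K\ge1$; the parse is unique if it exists. Test that $D$ is a description, of a machine $V$.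
\item Compute $\lambda,\ell,g,L$ and, in binary, $M,w,N$. These have at most $(K+1)m+1$ bits, which is polynomial in $|z|$ because $m$ and $K$ are written in unary. Test $Km\ge2$, $4L\le M$ and $|y|=4\ell$. Split $y$ into four words of length $\ell$.
\item Read $i,j$ from the first word. Here $w\mid i$ iff the last $Km$ bits of $i$ vanish, and $I=\lfloor i/w\rfloor$, $J=\lfloor j/w\rfloor$ are the first $m$ bits of $i,j$. Take the last field of the first word if $w\nmid i$ and of the second word otherwise. Test that each of its four $\lambda$-bit parts is a number below $|\Lambda|$; this gives $u\in\Lambda^4$.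
\item For each of the four edges of $(I,J)$ find its class and, for a wire edge, its wire. Membership in one of the $4\ell\le|z|$ wires is a disjunction of at most three conjunctions of comparisons between numbers at most $M$; for instance $h(I,J)\in\mathsf W_k$ iff $J=k$ and $I\le\xi_{\mathsf W}(k)$, and $v(I,J)\in\mathsf W_k$ iff $I=\xi_{\mathsf W}(k)$ and $k<J\le T$. Constant and interior edges are found by such comparisons too, and $\eta_\kappa$ is the $\kappa$-th letter of $z$.
\item Test (R1)--(R3) for $u$, reading $\delta$ from $D$; there are $|\Lambda|$ candidates for $b$ in (R3), a number polynomial in $|D|$.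
\item Compute $\chi([i,j,u])$ and test that it equals $y$. Accept.
\end{enumerate}
If $z=\eta(V,m,K)\chi([i,j,u])\in\mathcal L$, step 1 recovers $V,m,K$, step 3 recovers $i,j,u$, and all tests succeed. Conversely, if all tests succeed, then $(V,m,K)$ is admissible, $u\in\Theta_{IJ}$ and $y=\chi([i,j,u])$, so $z\in\mathcal L$. Each step takes time polynomial in $|z|$.

We use the textbook fact that a language decidable in polynomial time is decided in polynomial time by a deterministic Turing machine $V'$ with a single one-way infinite tape. Its head may have the option to stay in place, and it stays in place when told to move left from cell $1$. The machine $V_0$ has a marked copy of every symbol of $V'$. In its first two steps it replaces the symbol in cell $1$ by its marked copy, moves right, and returns. Afterwards it simulates $V'$, writing a marked symbol whenever it reads one, so that it always recognizes cell $1$. A step in which the head of $V'$ stays in place is simulated by a move to the right into an auxiliary state followed by a move to the left. Where $V'$ rejects, $V_0$ enters a state without transitions. A run of $V'$ with $n$ steps becomes a run with at most $2n+2$ steps.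
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
Fix $V=V_0$ and $K\ge1$. Then $|D|$ and $\lambda$ are constants and $L$ is an affine function of $m$, while $M=2^m$. So for all large $m$ the triple $(V_0,m,K)$ is admissible and $\mathsf p(L)\le T$. Fix such an $m$, and let $\eta=\eta(V_0,m,K)$, $\tau=\tau_{V_0,m,K}$.

(S1) For $y\in\{0,1\}^{4\ell}$ the word $\eta y$ has length $L$, so Lemma~\ref{lem:compute} applies to every choice of side words: a plan with side words $y$ exists, and is then unique, iff $V_0$ accepts $\eta y$, that is, iff $\eta y\in\mathcal L$. By uniqueness of the parse this holds iff $y\in\chi(\tau)$. So taking side words is a bijection from the set of plans onto $\chi(\tau)$, and $\chi$ is a bijection from $\tau$ onto $\chi(\tau)$. Let $(u_{IJ}(t))$ be the plan with side words $\chi_{\mathsf W}(t),\chi_{\mathsf E}(t),\chi_{\mathsf S}(t),\chi_{\mathsf N}(t)$.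

(S2) The color $u_{M-1,J}(t)_{\mathsf E}$ of $h(M,J)$ is bit number $J$ of $\chi_{\mathsf E}(t)$ for $J<\ell$ and $\varnothing$ for $J\ge\ell$; the color $u_{0,J}(t')_{\mathsf W}$ of $h(0,J)$ is related to $\chi_{\mathsf W}(t')$ in the same way. So they agree for all $J$ iff $\chi_{\mathsf E}(t)=\chi_{\mathsf W}(t')$, which by \eqref{eq:wang} means that $t$ matches $t'$ on its right. Vertically, $u_{I,M-1}(t)_{\mathsf N}$ and $u_{I,0}(t')_{\mathsf S}$ are bit number $k$ of $\chi_{\mathsf N}(t)$ and of $\chi_{\mathsf S}(t')$ for $I=B_k$, and both are $\varnothing$ for all other $I$.

(S3) The position $(M-1,M-1)$ lies in a row above $3\ell$ and in a column to the right of all columns $\xi$ and of $B_{\ell-1}=3T+\ell-1<M-1$, so it has no wire edge. Its edges are neither constant nor interior, and it is outside the zone. Hence $\Theta_{M-1,M-1}=\{(\varnothing,\varnothing,\varnothing,\varnothing)\}$.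
\end{proof}

With Proposition~\ref{prop:exist} the proof of Theorem~\ref{thm:main} is complete.

\section{The exponent, finite defects, and higher dimensions}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
\emph{Part 1.} For the tile sets of Proposition~\ref{prop:exist}, $N=2^{(K+1)m}$ and $\theta=2^{Km-1}$, so
\[
\frac1\alpha=\frac{\ln\theta}{2\ln N}=\frac{Km-1}{2(K+1)m}\ \longrightarrow\ \frac{K}{2(K+1)}\qquad(m\to\infty).
\]
This is the purpose of the parameter $K$: the computation needs only the scale $M$, and the redundancy $w=M^K$ may be any power of it. Given $\gamma\in(0,1/2)$, choose $K$ with $K/(2(K+1))>\gamma$ and then $m$ so large that the tile set exists and $1/\alpha\ge\gamma$. By \eqref{eq:bound}, $H(Y,X)\ge C^{-1/\alpha}|\{Y\ne X\}|^{1/\alpha}$, and since $|\{Y\ne X\}|$ is $0$ or at least $1$, the exponent may be lowered to $\gamma$. The second statement is Proposition~\ref{prop:shift}.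

\emph{Part 2.} The first statement is Theorem~\ref{thm:repair}, with $C=2\theta^2$. Valid configurations are ground-state configurations by Lemma~\ref{lem:nn}(a). Conversely, let $Z$ be a ground-state configuration with $e<\infty$ bad bonds and let $X\in X_\tau$ with $X\sim Z$. Then $0\le H(X,Z)=-H(Z,X)=-e$, so $e=0$.

\emph{Part 3.} The case $d=1$ is Proposition~\ref{prop:dim1} and the case $d=2$ is Theorem~\ref{thm:main}. Let $d\ge3$. On $\tau^{\mathbf Z^d}$ use the matching rule of $\tau$ for bonds in the directions $e_1,e_2$, and call a bond in a direction $e_i$, $i\ge3$, bad iff its two tiles are different. The valid configurations are $x(a)=y(a_1,a_2)$ with $y\in X_\tau$. The map $y\mapsto x$ is a homeomorphism of $X_\tau$ onto the set of valid configurations; it commutes with the translations by $e_1,e_2$, and the translations by $e_i$, $i\ge3$, act trivially on the image. So invariant measures on the two sets correspond bijectively, and by Lemma~\ref{lem:nn}(b) and Proposition~\ref{prop:unique} there is exactly one ground state. No valid $x$ is periodic: a sublattice of finite index $\iota$ contains $\iota e_1$, which would give the period $(\iota,0)$ of $y$, contrary to Lemma~\ref{lem:hier}(c).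

For regularity let $X$ be valid, $Y\sim X$, and let $c_z$ be the number of sites of the slice $\mathbf Z^2\times\{z\}$, $z\in\mathbf Z^{d-2}$, at which $Y$ and $X$ differ. By Lemma~\ref{lem:nn}(a), $H(Y,X)$ is the number of bad bonds of $Y$, which is at least the number of bad bonds inside slices. The proof of Theorem~\ref{thm:main} gives \eqref{eq:bound} for every element of $X_\tau$, so slice $z$ contains at least $(c_z/C)^{1/\alpha}$ bad bonds. Since $N>\theta$, we have $1/\alpha<1$, so $t\mapsto t^{1/\alpha}$ is subadditive on $[0,\infty)$, and
\[
H(Y,X)\ge C^{-1/\alpha}\sum_zc_z^{1/\alpha}\ge C^{-1/\alpha}\Bigl(\sum_zc_z\Bigr)^{1/\alpha}=C^{-1/\alpha}|\{Y\ne X\}|^{1/\alpha}.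
\]
So the model is regular.
\end{proof}

\begin{thebibliography}{1}
\bibitem{LGQ} \emph{Classical Lattice-Gas Models of Quasicrystals}, \texttt{https://www.mimuw.edu.pl/\~{}miekisz/quasimodelsjsp.pdf}.
\end{thebibliography}
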